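\title{Deciding whether a numerical semigroup is a quotient of a semigroup of embedding dimension three}

\begin{abstract}
We give a procedure that decides whether a numerical semigroup $T$ has the form $S/p=\{k\in\mathbb N: pk\in S\}$ for a numerical semigroup $S$ of embedding dimension three and a positive integer $p$. For $T\neq\mathbb N$ this holds exactly when $T$ is the set of those $k$ for which the dilate $kK$ of a fixed plane triangle $K$ contains a lattice point, and this holds exactly when one of finitely many explicit systems of strict linear inequalities in six real unknowns is feasible. From a feasible system we construct $S$ and $p$, with $p$ and the generators of $S$ at most $(14F+7)^{133}$, where $F$ is the Frobenius number of $T$. The decision can be made in time polynomial in $F$.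
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $\mathbb N$ be the set of nonnegative integers. A \emph{numerical semigroup} is a submonoid $S$ of $(\mathbb N,+)$ such that $\mathbb N\setminus S$ is finite. The elements of $\mathbb N\setminus S$ are the \emph{gaps} of $S$, and for $S\ne\mathbb N$ the largest gap is the \emph{Frobenius number} $F(S)$. For positive integers $n_1,\dots,n_e$ the monoid
\[
\langle n_1,\dots,n_e\rangle=\{\lambda_1n_1+\dots+\lambda_en_e:\lambda_1,\dots,\lambda_e\in\mathbb N\}
\]
is a numerical semigroup if and only if $\gcd(n_1,\dots,n_e)=1$. The nonzero elements of $S$ that are not sums of two nonzero elements of $S$ are its \emph{minimal generators}. They form the unique minimal generating system of $S$, and their number is the \emph{embedding dimension} of $S$. For a positive integer $p$ the \emph{quotient} of $S$ by $p$ is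
\[
S/p=\{k\in\mathbb N: pk\in S\}.
\]
It is again a numerical semigroup, it contains $S$, and it equals $\mathbb N$ if and only if $p\in S$.

A numerical semigroup is \emph{proportionally modular} if it equals $\{k\in\mathbb N: ak\bmod b\le ck\}$ for some positive integers $a,b,c$, where $ak\bmod b$ is the remainder of $ak$ upon division by $b$. Rosales and Urbano showed that these are exactly the semigroups $\langle n_1,n_2\rangle/p$ with $\gcd(n_1,n_2)=1$, and there is an algorithm that decides whether a given numerical semigroup is a quotient of one of embedding dimension two. Moreno, Nicola, Pardo and Thomas showed that some numerical semigroups are not quotients of any numerical semigroup of embedding dimension three. This paper solves the following problem from \cite{slides}.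

\medskip
\noindent\textbf{Problem.} \emph{Find a procedure that takes a numerical semigroup $T$, given for example by a finite generating set, and decides whether $T=S/p$ for some numerical semigroup $S$ of embedding dimension three and some positive integer $p$.}
\medskip

For given $S$ and $p$ the equality $T=S/p$ is a finite test: $pa\in S$ for each minimal generator $a$ of $T$, and $pg\notin S$ for each gap $g$ of $T$. A search over all $S$ and $p$ therefore confirms a positive answer. The difficulty is the negative answer, because nothing in the definition bounds $p$ or the generators of $S$ in terms of $T$.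

\subsection{Intervals and triangles}

The case of two generators suggests where to look. The inequality $ak\bmod b\le ck$ holds if and only if some integer $j$ satisfies $0\le ak-bj\le ck$: for one direction take $j=\lfloor ak/b\rfloor$, and for the other note that $ak\bmod b$ is the least nonnegative value of $ak-bj$. So a proportionally modular semigroup is the set of all $k$ for which the dilate $kI$ of the interval $I=[\frac{a-c}{b},\frac ab]$ contains an integer. For instance, $\mu\ge2$, $a=2\mu-1$, $b=\mu(2\mu-1)$, $c=\mu-1$ give $I=[\frac1{2\mu-1},\frac1\mu]$. Here $kI\subset(0,1)$ for $0<k<\mu$ and $1\in kI$ for $\mu\le k\le2\mu-1$, so the semigroup is $\{0,\mu,\mu+1,\dots\}$, of embedding dimension $\mu$. The embedding dimension of $T$ is thus no obstruction to being a quotient of a semigroup with few generators.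

In this description the three integer parameters have become two endpoints, on which the gaps and generators of $T$ impose linear inequalities. With three generators one expects a triangle in place of the interval. Throughout, a \emph{triangle} is a compact nondegenerate triangle in $\mathbb R^2$ with real vertices. For a compact convex set $K\subset\mathbb R^2$ put
\[
T(K)=\{k\in\mathbb N: kK\cap\mathbb Z^2\ne\emptyset\},\qquad 0K=\{0\}.
\]
This set contains $0$ and is closed under addition: if $z\in kK$ and $z'\in k'K$, then $z+z'\in(k+k')K$ by convexity.

We describe a triangle by one lower and two upper edge lines. For $v=(s_0,t_0,s_1,t_1,s_2,t_2)\in\mathbb R^6$ let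
\[
K_v=\{(x,y)\in\mathbb R^2:\ y\ge s_0x+t_0,\ \ y\le s_1x+t_1,\ \ y\le s_2x+t_2\}.
\]
For $k\ge1$, dividing by $k$ shows that
\begin{equation}\label{eq:member}
(j,m)\in kK_v\iff s_0j+t_0k\le m\le s_ij+t_ik\ \text{ for } i=1,2,
\end{equation}
with strict inequalities for the interior of $kK_v$. Once $j,m,k$ are fixed, these conditions are linear in $v$. This is the reason to use edge lines and not vertices as coordinates.

\subsection{The linear systems}\label{sub:systems}

Fix a numerical semigroup $T\ne\mathbb N$. Let $\Gamma$ be its set of gaps, $F=\max\Gamma$, let $A$ be its set of minimal generators, and put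
\[
N=2F+1\ge3 .
\]
Then $1\in\Gamma$ and $\Gamma\cup A\subseteq\{1,\dots,N\}$. Indeed, the least nonzero element $\mu$ of $T$ is at most $F+1$, and if $k>F+\mu$, then $k-\mu\in T\setminus\{0\}$, so $k$ is not a minimal generator.

A \emph{code} $\omega$ consists of
\begin{itemize}
\item for each $a\in A$, integers $j_a,m_a$ with $0<j_a<4a$ and $1\le m_a\le5a$;
\item for each $g\in\Gamma$ and each integer $j$ with $0<j<4g$, an integer $m_{g,j}$ with $1\le m_{g,j}\le5g$ and an index $i_{g,j}\in\{1,2\}$.
\end{itemize}
There are finitely many codes. The system $\Sigma(\omega)$ in the unknown $v\in\mathbb R^6$ is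
\begin{itemize}
\item[(N)] $0<s_0<1$,\quad $0<t_0<1$,\quad $t_1<t_0$,\quad $4s_2+t_2<4s_0+t_0$;
\item[(P)] for each $a\in A$:\quad $s_0j_a+t_0a<m_a$\quad and\quad $m_a<s_ij_a+t_ia$ for $i=1,2$;
\item[(G)] for each $g\in\Gamma$ and $0<j<4g$, with $m=m_{g,j}$ and $i=i_{g,j}$:\quad $m-1<s_0j+t_0g$\quad and\quad $s_ij+t_ig<m$.
\end{itemize}
By \eqref{eq:member}, condition (P) says that the lattice point $(j_a,m_a)$ is interior to $aK_v$. Condition (G) says that in the column $x=j$ the point $(j,m-1)$ lies below the lower edge line of $gK_v$ and the point $(j,m)$ lies above the $i$th upper edge line, so the column contains no lattice point of $gK_v$. Condition (N) normalizes the lower edge and serves to confine $K_v$ to the strip $0<x<4$, so that no other columns occur. See Figure~\ref{fig:normal}.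

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.6]
\fill[gray!25] (0.7,0.63)--(2.4,1.905)--(2.9,1.51)--cycle;
\draw[dashed,gray] (0,-0.2)--(0,2.6);
\draw[dashed,gray] (4,-0.2)--(4,2.6);
\draw (0,0.35)--(4,1.95) node[right] {$y=s_0x+t_0$};
\draw (0,0.105)--(3.2,2.505) node[above] {$y=s_1x+t_1$};
\draw (1.6,2.537)--(4,0.641) node[right] {$y=s_2x+t_2$};
\draw[very thick] (1,0.75)--(1,0.855);
\draw[very thick] (2,1.15)--(2,1.605);
\foreach \x in {0,1,2,3,4} \foreach \y in {0,1,2} \fill (\x,\y) circle (0.03);
\foreach \p in {(1,1),(2,2),(3,2)} \draw \p circle (0.08);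
\foreach \x in {0,1,2,3,4} \node[below] at (\x,-0.2) {$\x$};
\end{tikzpicture}
\caption{A triangle with one lower and two upper edge lines, in the strip $0<x<4$, that contains no lattice point. In each column $x=1,2,3$ the lowest lattice point above the lower line is circled. It lies above the line $y=s_1x+t_1$ in columns $1$ and $2$ and above the line $y=s_2x+t_2$ in column $3$. This is condition (G) for the gap $g=1$.}\label{fig:normal}
\end{figure}

\subsection{Results}

\begin{theorem}\label{thm:main}
For a numerical semigroup $T\neq\mathbb N$ with Frobenius number $F$ the following are equivalent: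
\begin{itemize}
\item[(1)] $T=S/p$ for some $p\ge1$ and some $S$ of embedding dimension exactly $3$;
\item[(2)] $T=S/p$ for some $p\ge1$ and some $S$ of embedding dimension at most $3$;
\item[(3)] $T=T(K)$ for some triangle $K\subset\mathbb R^2$;
\item[(4)] $\Sigma(\omega)$ has a real solution for some code $\omega$;
\item[(5)] statement \emph{(1)} holds with $p$ and all three generators of $S$ at most $(14F+7)^{133}$.
\end{itemize}
\end{theorem}

\noindent\textbf{Procedure.} The input is a finite list of positive generators of $T$.
\begin{itemize}
\item[(a)] If $1$ is in the list, then $T=\mathbb N=\langle3,4,5\rangle/3$; answer YES.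
\item[(b)] Otherwise let $\mu$ be the smallest entry. For $k=1,2,\dots$ decide whether $k\in T$ by testing whether $k-n\in T$ for some entry $n\le k$. Stop when $\mu$ consecutive integers lie in $T$; adding multiples of $\mu$ shows that all larger integers lie in $T$. This happens at $k=F+\mu\le N$. Now $\Gamma$ and $F$ are known, and $A$ consists of the elements of $T\cap\{1,\dots,N\}$ that are not sums of two nonzero elements of $T$.
\item[(c)] For each code $\omega$ decide by Fourier--Motzkin elimination whether $\Sigma(\omega)$ is feasible. To eliminate an unknown $u$, write the inequalities that involve $u$ as $u>l_\iota$ or $u<r_\kappa$, with $l_\iota,r_\kappa$ affine in the other unknowns, and replace them by all inequalities $l_\iota<r_\kappa$. This preserves feasibility, and six rounds leave comparisons of rational numbers.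
\item[(d)] Answer YES if some $\Sigma(\omega)$ is feasible and NO otherwise. In the first case Section~\ref{sec:construct} constructs $S$ and $p$ explicitly.
\end{itemize}
The procedure is correct by the equivalence of (1) and (4). By (5), an exhaustive search over $p$ and three generators up to $(14F+7)^{133}$ would also decide the question.

\begin{theorem}\label{thm:poly}
The decision can be made in time polynomial in $F(T)$.
\end{theorem}

The minimal generators of $T$ are at most $2F+1$. If the input list contains redundant entries, its length enters the running time as well, since it has to be read.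

\begin{corollary}\label{cor:two}
Every quotient of a numerical semigroup of embedding dimension at most $2$, in particular every proportionally modular semigroup, is also a quotient of a numerical semigroup of embedding dimension exactly $3$.
\end{corollary}

\begin{proof}
For $T\ne\mathbb N$ apply (2)$\Rightarrow$(1) of Theorem~\ref{thm:main}; for $T=\mathbb N$ use $\langle3,4,5\rangle/3$. Proportionally modular semigroups are covered by the theorem of Rosales and Urbano.
\end{proof}

We claim no optimality for the exponent $133$ or for the degree of the running time, and we make no claim about embedding dimension four or more.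

The implications (5)$\Rightarrow$(1)$\Rightarrow$(2) are trivial. After an example in Section~\ref{sec:example}, we prove (2)$\Rightarrow$(3) in Section~\ref{sec:dictionary}, (3)$\Rightarrow$(4) in Section~\ref{sec:normal}, and (4)$\Rightarrow$(5) in Sections~\ref{sec:solutions} and~\ref{sec:construct}. Theorem~\ref{thm:poly} is proved in Section~\ref{sec:poly}.

\section{An example: $\langle5,7,8\rangle/2$}\label{sec:example}

Let $n=(n_0,n_1,n_2)=(7,5,8)$, $S=\langle7,5,8\rangle$ and $p=2$. The question whether $k\in S/2$ asks for a point of $\mathbb N^3$ on the plane $n\cdot\lambda=2k$. We choose coordinates in which all these planes look alike. Let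
\[
\Phi(k,x,y)=(-2k-x+3y,\ \ 3x-y,\ \ 2k-x-2y).
\]
Then $n\cdot\Phi(k,x,y)=(-14+16)k+(-7+15-8)x+(21-5-16)y=2k$. From $\lambda=\Phi(k,x,y)$ one recovers $k=n\cdot\lambda/2$, $x=\lambda_0+\lambda_1+\lambda_2$ and $y=3x-\lambda_1$. So $\Phi$ is invertible, and it maps $\mathbb Z^3$ onto the set of $\lambda\in\mathbb Z^3$ with $n\cdot\lambda$ even. Hence $2k\in S$ if and only if $\Phi(k,x,y)\ge0$ for some integers $x,y$. For $k\ge1$ this means $(x,y)\in kK$, where
\[
K=\{y\ge\tfrac13x+\tfrac23,\ \ y\le3x,\ \ y\le-\tfrac12x+1\}
\]
is the triangle with vertices $(\frac14,\frac34)$, $(\frac27,\frac67)$, $(\frac25,\frac45)$. Thus $S/2=T(K)$.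

The $x$-coordinates on $K$ and $2K$ fill $[\frac14,\frac25]$ and $[\frac12,\frac45]$, which contain no integer. On $3K$ they fill $[\frac34,\frac65]$, and in the column $x=1$ we need $\frac73\le y\le\frac52$, which no integer satisfies. The points $(1,3)$, $(2,4)$, $(2,5)$, $(2,6)$ lie in $4K$, $5K$, $6K$, $7K$; they correspond to $8=8$, $10=5+5$, $12=7+5$, $14=7+7$. So $S/2=T:=\langle4,5,6,7\rangle$, with $\Gamma=\{1,2,3\}$ and $A=\{4,5,6,7\}$.

The four lattice points lie on the boundaries of the dilates, so the coefficients of $K$ do not satisfy the strict inequalities (P). The gaps, however, leave room. Move the three edge lines outward by $\eta$ with $0<\eta<\frac1{24}$: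
\[
v_\eta=\bigl(\tfrac13,\ \tfrac23-\eta,\ 3,\ \eta,\ -\tfrac12,\ 1+\eta\bigr).
\]
Condition (N) holds, since $\eta<\frac23-\eta$ and $-1+\eta<2-\eta$. Condition (P) holds with the four points above, which are now interior. For (G) take $m_{g,j}=\lceil s_0j+t_0g\rceil$ and $i_{g,j}=2$. We have
\[
(s_0j+t_0g)-(s_2j+t_2g)=\tfrac56j-\tfrac13g-2g\eta,
\]
and this is positive for $g\le2$, $j\ge1$ and for $g=3$, $j\ge2$; the tightest case $g=2$, $j=1$ gives $\frac16-4\eta>0$. In these columns $s_2j+t_2g<s_0j+t_0g\le m_{g,j}$. In the remaining column $g=3$, $j=1$ we have $2<\frac73-3\eta<3$, so $m_{3,1}=3$, and $s_2+3t_2=\frac52+3\eta<3$. So $v_\eta$ solves a system $\Sigma(\omega)$.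

The solution set of $\Sigma(\omega)$ is an open subset of $\mathbb R^6$, and by Lemma~\ref{lem:sol} below each of its points gives a triangle with the same semigroup $T$. The general proof uses this openness twice: to find a rational solution of controlled size, and to tilt its edges until the triangle comes from three coprime generators.

\section{Quotients and triangles}\label{sec:dictionary}

\begin{proposition}\label{prop:totriangle}
Let $S$ be a numerical semigroup of embedding dimension at most $3$ and let $p\ge1$. Then $S/p=T(K)$ for some triangle $K$.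
\end{proposition}

\begin{proof}
Write $S=\langle n_0,n_1,n_2\rangle$ with $n_i\ge1$ and $\gcd(n_0,n_1,n_2)=1$, repeating generators if necessary, and let $n=(n_0,n_1,n_2)$. The group $L=\{\lambda\in\mathbb Z^3:p\mid n\cdot\lambda\}$ contains $p\mathbb Z^3$, so it is a lattice of rank $3$. The homomorphism $\ell:L\to\mathbb Z$, $\ell(\lambda)=n\cdot\lambda/p$, is onto, because coprimality gives $\lambda^*\in\mathbb Z^3$ with $n\cdot\lambda^*=p$. Let $u,u'$ be a basis of the rank two lattice $\ker\ell$. Then $\lambda^*,u,u'$ is a basis of $L$, and $\Phi(k,x,y)=k\lambda^*+xu+yu'$ is a linear automorphism of $\mathbb R^3$ with $\Phi(\mathbb Z^3)=L$ and $n\cdot\Phi(k,z)=pk$ for $z=(x,y)$.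

The map $z\mapsto\Phi(1,z)$ is an affine bijection from $\mathbb R^2$ onto the plane $n\cdot\lambda=p$. Since all $n_i$ are positive, this plane meets $\mathbb R^3_{\ge0}$ in the triangle whose vertices are the points at distance $p/n_i$ from the origin on the three axes. Its preimage $K=\{z:\Phi(1,z)\ge0\}$ is a triangle. Let $k\ge1$. Then $k\in S/p$ if and only if some $\lambda\in\mathbb N^3$ has $n\cdot\lambda=pk$. Such $\lambda$ are the points $\Phi(k,z)\ge0$ with $z\in\mathbb Z^2$, and $\Phi(k,z)=k\Phi(1,z/k)\ge0$ means $z\in kK$.
\end{proof}

This proves (2)$\Rightarrow$(3). For the way back we start from the rows of $\Phi$, which are the inequalities of the triangle, and recover $n$ and $p$. For $u,u'\in\mathbb R^2$ let $\det(u,u')=u_xu'_y-u_yu'_x$.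

\begin{proposition}\label{prop:toquotient}
Let $w_0,w_1,w_2\in\mathbb Z^2$ and $c_0,c_1,c_2\in\mathbb Z$ be such that $K=\{z\in\mathbb R^2:c_i+w_i\cdot z\ge0,\ i=0,1,2\}$ is a triangle. Put
\[
n_0=\det(w_2,w_1),\qquad n_1=\det(w_0,w_2),\qquad n_2=\det(w_1,w_0),\qquad p=\sum_i n_ic_i .
\]
If the $n_i$ are positive and $\gcd(n_0,n_1,n_2)=1$, then $p\ge1$ and $\langle n_0,n_1,n_2\rangle/p=T(K)$.
\end{proposition}

\begin{proof}
Expanding along the first column, the $3\times3$ matrix with rows $(\gamma_i,w_{i,x},w_{i,y})$ has determinant
\[
\gamma_0\det(w_1,w_2)-\gamma_1\det(w_0,w_2)+\gamma_2\det(w_0,w_1)=-\sum_i\gamma_in_i .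
\]
Taking for the first column a copy of the second or third gives $\sum_in_iw_i=0$. Taking $\gamma_i=c_i$ shows that the map $\Phi(k,z)=(c_ik+w_i\cdot z)_{i=0,1,2}$ has determinant $-p$. Also $n\cdot\Phi(k,z)=pk$. Since $n_0\neq0$, $n_1\ne0$, no $w_i$ vanishes, so at an interior point $z$ of $K$ all $c_i+w_i\cdot z$ are positive, and $p=n\cdot\Phi(1,z)>0$.

The lattice $\Phi(\mathbb Z^3)$ has index $|\det\Phi|=p$ in $\mathbb Z^3$ and is contained in $L=\{\lambda\in\mathbb Z^3:p\mid n\cdot\lambda\}$. Since the $n_i$ are coprime, $\lambda\mapsto n\cdot\lambda\bmod p$ maps $\mathbb Z^3$ onto $\mathbb Z/p\mathbb Z$, so its kernel $L$ also has index $p$. Hence $\Phi(\mathbb Z^3)=L$.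

Let $k\ge1$. If $\lambda\in\mathbb N^3$ has $n\cdot\lambda=pk$, then $\lambda\in L$, so $\lambda=\Phi(k',z)$ with $(k',z)\in\mathbb Z^3$, and $pk'=pk$ gives $k'=k$. The inequalities $c_ik+w_i\cdot z\ge0$ say that $z\in kK$. Conversely, $z\in kK\cap\mathbb Z^2$ gives $\lambda=\Phi(k,z)\in\mathbb N^3$ with $n\cdot\lambda=pk$.
\end{proof}

In Section~\ref{sec:example} the data are $w_0=(-1,3)$, $w_1=(3,-1)$, $w_2=(-1,-2)$ and $c=(-2,0,2)$, and the formulas return $n=(7,5,8)$ and $p=2$. Coprimality cannot be dropped. Doubling all $w_i$ and $c_i$ leaves $K$ unchanged but gives $n=(28,20,32)$ and $p=16$, and $k=2$ satisfies $pk=32\in\langle28,20,32\rangle$ although $2\notin T(K)$.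

\section{From a triangle to a linear system}\label{sec:normal}

Let $T=T(K)\ne\mathbb N$ be a numerical semigroup, with $K$ a triangle. Two things stand between $K$ and a system $\Sigma(\omega)$. The conditions $aK\cap\mathbb Z^2\neq\emptyset$ may hold only through boundary points, and $K$ may lie anywhere in the plane, so that infinitely many lattice points are relevant a priori. The first is repaired by enlarging $K$, the second by changing lattice coordinates.

\begin{lemma}[Invariance]\label{lem:inv}
For $U\in GL_2(\mathbb Z)$ and $w\in\mathbb Z^2$ we have $T(UK+w)=T(K)$.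
\end{lemma}

\begin{proof}
We have $k(UK+w)=U(kK)+kw$, and $z\mapsto Uz+kw$ permutes $\mathbb Z^2$.
\end{proof}

Fix an interior point $o$ of $K$ and let $K_\varepsilon=o+(1+\varepsilon)(K-o)$. If $K=\{z:\ell_i(z-o)\le1,\ i=0,1,2\}$ with linear forms $\ell_i$, then $K_\varepsilon=\{z:\ell_i(z-o)\le1+\varepsilon,\ i=0,1,2\}$. So $K_\varepsilon$ lies in the interior of $K_{\varepsilon'}$ when $0\le\varepsilon<\varepsilon'$.

\begin{lemma}[Enlargement]\label{lem:enlarge}
For all small $\varepsilon>0$, every compact convex set $K'$ with $K\subseteq K'\subseteq K_\varepsilon$ satisfies $T(K')=T$.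
\end{lemma}

\begin{proof}
For a gap $g$, the compact set $gK$ misses the closed set $\mathbb Z^2$, so their distance $\delta_g$ is positive. Every point of $gK_\varepsilon$ is within $g\varepsilon\operatorname{diam}K$ of $gK$. As there are finitely many gaps, we can take $F\varepsilon\operatorname{diam}K<\min_{g\in\Gamma}\delta_g$. Then $T(K_\varepsilon)\subseteq T$, and $T=T(K)\subseteq T(K')\subseteq T(K_\varepsilon)$.
\end{proof}

To localize $K$ we use the hypothesis $T\ne\mathbb N$: it gives $1\notin T$, so $K$ contains no lattice point. Such a triangle can be arbitrarily long, since it may run along the strip $0<y<1$. It cannot be wide in every lattice direction. A vector of $\mathbb Z^2$ is \emph{primitive} if its coordinates are coprime; a primitive vector is part of a basis of $\mathbb Z^2$.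

\begin{lemma}[Flatness]\label{lem:flat}
If $K$ is a triangle with $K\cap\mathbb Z^2=\emptyset$, there is a primitive $u\in\mathbb Z^2$ with
\[
\max_{z\in K}u\cdot z-\min_{z\in K}u\cdot z<\sqrt7<3 .
\]
\end{lemma}

\begin{proof}
We make the triangle round and let the lattice absorb the distortion. Choose an invertible linear map $\psi$ such that $\psi K$ is equilateral, with inradius $r$; its side, which is its diameter, is $2\sqrt3\,r$. Let $\Lambda=\psi\mathbb Z^2$ and let $b_1$ be a shortest nonzero vector of $\Lambda$. Then $\psi^{-1}b_1$ is primitive, so $b_1$ extends to a basis $b_1,b_2$ of $\Lambda$. After subtracting a multiple of $b_1$ from $b_2$, the orthogonal projection of $b_2$ to $\mathbb Rb_1$ has length at most $|b_1|/2$. Since $|b_2|\ge|b_1|$, the distance $\rho$ from $b_2$ to $\mathbb Rb_1$ satisfies $\rho^2\ge|b_1|^2-\frac14|b_1|^2=\frac34|b_1|^2$.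

The lines $kb_2+\mathbb Rb_1$, $k\in\mathbb Z$, are spaced $\rho$ apart, and each carries points of $\Lambda$ spaced $|b_1|$ apart. A point of the plane is within $\rho/2$ of one of these lines, and its foot on that line is within $|b_1|/2$ of a point of $\Lambda$. So its squared distance to $\Lambda$ is at most $\frac14(\rho^2+|b_1|^2)\le\frac14(1+\frac43)\rho^2=\frac7{12}\rho^2$. The closed disc inscribed in $\psi K$ contains no point of $\Lambda$, so its center has distance greater than $r$ from $\Lambda$, and $r^2<\frac7{12}\rho^2$.

Let $f$ be the linear form with $f(b_1)=0$ and $f(b_2)=1$. It is $1/\rho$ times the signed distance to $\mathbb Rb_1$, so it varies on $\psi K$ by at most $2\sqrt3\,r/\rho<2\sqrt3\sqrt{7/12}=\sqrt7$. The form $f\circ\psi$ maps $\mathbb Z^2$ onto $\mathbb Z$, so it is $z\mapsto u\cdot z$ with $u\in\mathbb Z^2$ primitive.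
\end{proof}

Flatness bounds the number of columns but not the height of the triangle, and the slopes $s_1,s_2$ remain unbounded. This does no harm. By \eqref{eq:member}, a column meets $kK_v$ in a lattice point if and only if the lowest lattice point on or above the lower edge line lies in $kK_v$. The height of that point depends only on $s_0$ and $t_0$, which a shear and a translation bring into $(0,1)$.

\begin{proposition}\label{prop:tosystem}
If $T=T(K)\ne\mathbb N$ for a triangle $K$, then $\Sigma(\omega)$ has a solution for some code $\omega$.
\end{proposition}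

\begin{proof}
Call the length of the projection of a set to the $x$-axis its \emph{$x$-width}. Let $u$ be as in Lemma~\ref{lem:flat} and let $U\in GL_2(\mathbb Z)$ have first row $u$. By Lemma~\ref{lem:inv} we may replace $K$ by $UK$, whose $x$-width is less than $3$.

\emph{A generic larger triangle.} Take $\varepsilon>0$ so small that Lemma~\ref{lem:enlarge} applies and $K_\varepsilon$ has $x$-width less than $3$. Let $K'$ be a triangle with vertices close to those of $K_{\varepsilon/2}$. Its vertices are interior to $K_\varepsilon$, so $K'\subseteq K_\varepsilon$. The barycentric coordinates of the vertices of $K$ with respect to $K_{\varepsilon/2}$ are positive, and they depend continuously on the reference triangle, so $K\subset\operatorname{int}K'$. Thus, for all vertex triples in a nonempty open subset of $\mathbb R^6$,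
\begin{itemize}
\item[(i)] $K\subset\operatorname{int}K'$, $T(K')=T$, and the $x$-width of $K'$ is less than $3$.
\end{itemize}
We also ask that
\begin{itemize}
\item[(ii)] the vertices $P_\iota=(x_\iota,y_\iota)$ of $K'$ have distinct $x$-coordinates, and no edge line contains a lattice point or has an integer slope.
\end{itemize}
The triples that violate (ii) lie in the zero sets of the countably many nonzero polynomials $x_\iota-x_\kappa$, $\det(P_\iota-z,P_\kappa-z)$ and $y_\iota-y_\kappa-h(x_\iota-x_\kappa)$, for $\iota\ne\kappa$, $z\in\mathbb Z^2$, $h\in\mathbb Z$. Their union has measure zero, so some $K'$ satisfies (i) and (ii).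

\emph{Normalization.} Number the vertices so that $x_1<x_2<x_3$. We apply the following maps to $K$ and $K'$ simultaneously. They have the form in Lemma~\ref{lem:inv} and preserve (i), (ii), the order of the vertices and the equality $T(K)=T$. First translate by an integer in the $x$-direction so that $0<x_1\le1$; then $x_3<4$. The remaining maps fix $x$-coordinates. Apply $y\mapsto-y$ if needed so that $P_2$ lies above the line $P_1P_3$. Finally apply a shear $(x,y)\mapsto(x,y-hx)$, $h\in\mathbb Z$, and an integer translation in the $y$-direction, which keep $P_2$ above $P_1P_3$, so that this line is $y=s_0x+t_0$ with $0\le s_0<1$ and $0\le t_0<1$. By (ii), $s_0\ne0$, and $t_0\neq0$ because the origin is not on the line.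

Let $y=s_1x+t_1$ be the line $P_1P_2$ and $y=s_2x+t_2$ the line $P_2P_3$. As $P_2$ lies above $P_1P_3$ and $x_1<x_2<x_3$, we have $s_1>s_0>s_2$ and $K'=K_v$.

\emph{Condition \emph{(N)}.} The increasing function $(s_1-s_0)x+(t_1-t_0)$ vanishes at $x_1>0$, so it is negative at $0$: $t_1<t_0$. The decreasing function $(s_2-s_0)x+(t_2-t_0)$ vanishes at $x_3<4$, so it is negative at $4$: $4s_2+t_2<4s_0+t_0$.

For integers $k\ge1$ and $0<j<4k$, the bounds on $s_0,t_0$ give
\begin{equation}\label{eq:range}
0<s_0j+t_0k<j+k<5k .
\end{equation}

\emph{Condition \emph{(P)}.} Let $a\in A$. Since $a\in T(K)$, there is a lattice point $(j,y)\in aK\subset\operatorname{int}(aK')$. Then $0<j<4a$ and $s_0j+t_0a<y<s_ij+t_ia$ for $i=1,2$. Put $j_a=j$ and $m_a=\lfloor s_0j+t_0a\rfloor+1$, the least integer greater than $s_0j+t_0a$. Then $m_a\le y$, so (P) holds, and $1\le m_a\le5a$ by \eqref{eq:range}.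

\emph{Condition \emph{(G)}.} Let $g\in\Gamma$, $0<j<4g$, and $m=\lceil s_0j+t_0g\rceil$. Then $1\le m\le 5g$ by \eqref{eq:range}, and $m-1<s_0j+t_0g\le m$. Since $g\notin T(K')$, the point $(j,m)$ is not in $gK'$. It satisfies the lower inequality in \eqref{eq:member}, so $s_ij+t_ig<m$ for some $i\in\{1,2\}$. Put $m_{g,j}=m$ and $i_{g,j}=i$.
\end{proof}

This proves (3)$\Rightarrow$(4).

\section{Solutions give triangles}\label{sec:solutions}

The system $\Sigma(\omega)$ does not list the inequalities $s_1>s_0>s_2$, nor does it say that $K_v$ is bounded. Both follow from (N) and a single instance of (P).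

\begin{lemma}\label{lem:sol}
Let $v$ solve $\Sigma(\omega)$. Then $s_1>s_0>s_2$, the set $K_v$ is a triangle contained in the strip $0<x<4$, and $T(K_v)=T$.
\end{lemma}

\begin{proof}
Let $f_i(x)=(s_i-s_0)x+(t_i-t_0)$ for $i=1,2$. Points of $K_v$ satisfy $f_1(x)\ge0$ and $f_2(x)\ge0$. Fix $a\in A$ and put $\xi=j_a/a\in(0,4)$. By (P), $f_1(\xi)>0$ and $f_2(\xi)>0$. By (N), $f_1(0)<0$ and $f_2(4)<0$. So the affine function $f_1$ is increasing and negative for $x\le0$, while $f_2$ is decreasing and negative for $x\ge4$. Hence $s_1>s_0>s_2$ and $K_v$ lies in the strip $0<x<4$. There $y$ is bounded by the defining inequalities, so $K_v$ is compact. It has the interior point $(j_a/a,m_a/a)$. A compact intersection of three half-planes with nonempty interior is a convex polygon with at most three sides, that is, a triangle.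

By (P), $A\subseteq T(K_v)$, and $T(K_v)$ is a monoid, so $T\subseteq T(K_v)$. Suppose that $g\in\Gamma$ and $(j,y)\in gK_v\cap\mathbb Z^2$. Then $0<j<4g$. With $m=m_{g,j}$ and $i=i_{g,j}$, condition (G) gives $y\ge s_0j+t_0g>m-1$, so $y\ge m$, and also $y\le s_ij+t_ig<m$. This contradiction shows $T(K_v)\subseteq T$.
\end{proof}

\section{From a solution to a semigroup}\label{sec:construct}

Assume that $\Sigma(\omega)$ is feasible. We want to apply Proposition~\ref{prop:toquotient} to some $K_v$. A rational solution is not enough. For $v_{1/30}$ in Section~\ref{sec:example} the three inequalities, with denominators cleared, are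
\[
-19-10x+30y\ge0,\qquad 1+90x-30y\ge0,\qquad 31-15x-30y\ge0 .
\]
The coefficients of each are coprime, so every integral form of these inequalities is an integer multiple of the one shown. All $w_i$ are then divisible by $5$ and all $n_i$ by $25$. The remedy is to scale the inequalities by a large factor and change the normals $w_i$ by vectors with entries $0,\pm1$. To know how large the factor must be, we need a solution with a bounded denominator and a definite margin.

\subsection{A rational solution with a margin}

Write $\Sigma(\omega)$ as a list of constraints $\alpha\cdot v<\beta$ with $\alpha\in\mathbb Z^6$, $\beta\in\mathbb Z$, moving the unknowns to the left without rescaling. A constraint from (P) or (G) has nonzero coefficients $\pm j,\pm k$ with $k\le N$, $0<j<4k$, and $|\beta|\le5N$. A constraint from (N) has $|\alpha|^2\le34$, $\|\alpha\|_1\le10$ and $|\beta|\le1$. Since $N\ge3$, every constraint satisfies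
\begin{equation}\label{eq:norms}
|\alpha|^2\le17N^2,\qquad\|\alpha\|_1\le5N,\qquad|\beta|\le5N,
\end{equation}
where $|\alpha|$ is the Euclidean norm and $\|\alpha\|_1$ the sum of the absolute values of the entries. Put $R=(7N)^7$.

\begin{lemma}\label{lem:margin}
If $\Sigma(\omega)$ is feasible, there are an integer $q$ and a point $v\in\frac1q\mathbb Z^6$ with
\begin{equation}\label{eq:star}
1\le q\le R,\qquad|qs_i|,|qt_i|\le R,\qquad\alpha\cdot v+\tfrac1q\le\beta\ \text{ for all constraints.}
\end{equation}
\end{lemma}

\begin{proof}
We use a standard fact of linear programming. Let $C$ be a real matrix with $d$ columns and rank $d$, and let the polyhedron $\{u\in\mathbb R^d:Cu\le b\}$ be nonempty. A linear function that is bounded above on it attains its maximum at a vertex, a point where $d$ linearly independent rows of the system hold with equality.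

Maximize $\delta$ over all $(v,\delta)\in\mathbb R^7$ with $\alpha\cdot v+\delta\le\beta$ for all constraints. A solution of $\Sigma(\omega)$ gives a feasible point with $\delta>0$. Adding $-s_0+\delta\le0$ and $s_0+\delta\le1$ gives $\delta\le\frac12$. To see that the rows $(\alpha,1)$ have rank $7$, let $\alpha\cdot v+\delta=0$ for all of them. The two rows just used give $\delta=0$ and $s_0=0$. The other rows of (N) give $t_0=0$, $t_1=0$ and $t_2=-4s_2$. The rows of (P) for some $a\in A$ give $s_1j_a=0$ and $s_2(j_a-4a)=0$, and $0<j_a<4a$ forces $s_1=s_2=0$. So $(v,\delta)=0$.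

Hence the maximum $\delta>0$ is attained at the unique solution of a $7\times7$ integer system with rows $(\alpha,1)$ and right-hand sides $\beta$. Let $q$ be the absolute value of its determinant. By Cramer's rule, $q$ times each coordinate of $(v,\delta)$ is, up to sign, the determinant of the integer matrix obtained by replacing one column by the right-hand side. By \eqref{eq:norms}, the rows of all these matrices have squared norm at most $17N^2+1+25N^2\le49N^2$. Hadamard's inequality bounds the absolute value of a determinant by the product of the Euclidean norms of its rows, here by $(7N)^7=R$. Finally, $q\delta$ is a positive integer, so $\delta\ge1/q$.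
\end{proof}

\subsection{The integer data}

Let $q,v$ be as in Lemma~\ref{lem:margin}; then $v$ solves $\Sigma(\omega)$, and $s_1>s_0>s_2$ by Lemma~\ref{lem:sol}. Besides coprimality we need three minimal generators. This is guaranteed if the $n_i$ are distinct and the largest is less than twice the smallest, so we aim for nearly equal $n_i$. If $w_0+w_1+w_2=e$, substituting $w_0=e-w_1-w_2$ into the definitions gives
\begin{equation}\label{eq:differences}
n_1=n_0+\det(e,w_2),\qquad n_2=n_0+\det(w_1,e).
\end{equation}
So we first scale the inward normals $(-s_0,1)$, $(s_1,-1)$, $(s_2,-1)$ of $K_v$ by weights $B_0,B_1,B_2$ that make their sum zero, and then perturb to a small sum $e$. Put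
\[
d_1=q(s_0-s_2),\quad d_2=q(s_1-s_0),\quad B_1=qd_1,\quad B_2=qd_2,\quad B_0=B_1+B_2 .
\]
The $d_i$ are positive integers, $d_1+d_2=q(s_1-s_2)$, and all products $B_is_\kappa$, $B_it_\kappa$ are integers. From
\[
d_1s_1+d_2s_2=q(s_0s_1-s_2s_1+s_1s_2-s_0s_2)=qs_0(s_1-s_2)=(d_1+d_2)s_0
\]
we get $B_1s_1+B_2s_2=B_0s_0$, so the weighted normals sum to zero. Let
\[
M=(5NR^2+2)B_1
\]
and define
\[
\begin{aligned}
w_0&=MB_0(-s_0,1)+(1,-1), &\qquad c_0&=-MB_0t_0,\\
w_1&=MB_1(s_1,-1), & c_1&=MB_1t_1,\\
w_2&=MB_2(s_2,-1)+(0,1), & c_2&=MB_2t_2 .
\end{aligned}
\]
These are integer data with $w_0+w_1+w_2=e=(1,0)$, the same sum as for the normals of $\langle7,5,8\rangle/2$ in Section~\ref{sec:dictionary}. The first factor of $M$ makes the perturbation smaller than the margin $1/q$. The factor $B_1$ makes $MB_1$ and $MB_2-1$ coprime.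

\begin{proposition}\label{prop:construct}
Let $n_0,n_1,n_2,p$ be defined from these data as in Proposition~\ref{prop:toquotient}. Then $S=\langle n_0,n_1,n_2\rangle$ is a numerical semigroup of embedding dimension exactly $3$, $p\ge1$, $S/p=T$, and $p,n_0,n_1,n_2\le(7N)^{133}$.
\end{proposition}

\begin{proof}
\emph{The perturbed triangle.} The $y$-coefficients of $w_0,w_1,w_2$ are $MB_0-1>0$, $-MB_1<0$ and $-(MB_2-1)<0$. Solving $c_i+w_i\cdot z\ge0$ for $y$ shows that these inequalities define $K_{v'}$ with $v'=(s_0',t_0',s_1,t_1,s_2',t_2')$ and
\[
s_0'=\frac{MB_0s_0-1}{MB_0-1},\quad t_0'=\frac{MB_0t_0}{MB_0-1},\quad s_2'=\frac{MB_2s_2}{MB_2-1},\quad t_2'=\frac{MB_2t_2}{MB_2-1}.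
\]
The differences from $s_0,t_0,s_2,t_2$ have absolute values
\[
\frac{1-s_0}{MB_0-1},\qquad\frac{t_0}{MB_0-1},\qquad\frac{|s_2|}{MB_2-1},\qquad\frac{|t_2|}{MB_2-1}.
\]
The numerators are at most $R$ by (N) and \eqref{eq:star}, and the denominators are at least $M-1$. Since $M-1>5NR^2\ge5NRq$, \eqref{eq:norms} and \eqref{eq:star} give
\[
\alpha\cdot v'\le\alpha\cdot v+\frac{5NR}{M-1}\le\beta-\frac1q+\frac{5NR}{M-1}<\beta
\]
for every constraint. So $v'$ solves $\Sigma(\omega)$, and by Lemma~\ref{lem:sol} the set $K_{v'}$ is a triangle with $T(K_{v'})=T$.

\emph{The generators.} Let $D=B_1B_2(s_1-s_2)=qd_1d_2(d_1+d_2)$. Then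
\[
n_0=\det(w_2,w_1)=-M^2B_1B_2s_2+(MB_2-1)MB_1s_1=M^2D-MB_1s_1 .
\]
With $e=(1,0)$ we have $\det(e,w_2)=w_{2,y}$ and $\det(w_1,e)=-w_{1,y}$, so \eqref{eq:differences} gives
\[
n_1=n_0-(MB_2-1),\qquad n_2=n_0+MB_1 .
\]
Thus $n_1<n_0<n_2$ and $n_2-n_1=MB_0-1>0$. Next,
\[
n_1-(n_2-n_1)=M^2D-MB_1s_1-MB_1-2MB_2+2>M\bigl(MD-B_1|s_1|-B_1-2B_2\bigr).
\]
Since $D\ge q(d_1+d_2)=B_1+B_2$, $M\ge R+2$ and $|s_1|\le R$, we have
\[
MD\ge(R+2)(B_1+B_2)\ge B_1|s_1|+B_1+2B_2 .
\]
Hence $n_1>n_2-n_1>0$, that is, $0<n_1<n_0<n_2<2n_1$.

A prime that divides all $n_i$ divides $n_2-n_0=MB_1$, hence $M$, because $B_1\mid M$. It also divides $n_0-n_1=MB_2-1$, which is impossible. So $\gcd(n_0,n_1,n_2)=1$ and $S$ is a numerical semigroup. A sum of two nonzero elements of $S$ is at least $2n_1>n_2$, so the three distinct numbers $n_i$ are minimal generators. Proposition~\ref{prop:toquotient} gives $p\ge1$ and $S/p=T(K_{v'})=T$.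

\emph{Size.} By \eqref{eq:star}, $d_1,d_2\le2R$ and $B_1,B_2\le2R^2$. Therefore
\[
M\le6NR^2\cdot2R^2=12NR^4,\qquad D\le R\cdot4R^2\cdot4R=16R^4,\qquad B_1|s_1|=d_1|qs_1|\le2R^2 .
\]
It follows that
\[
n_i\le n_2=M^2D-MB_1s_1+MB_1\le16M^2R^4+4MR^2\le17M^2R^4\le2448\,N^2R^{12}.
\]
Moreover $|c_0|\le MB_0\le4MR^2$, and $|c_i|=Md_i|qt_i|\le2MR^2$ for $i=1,2$. So
\[
p\le n_2\sum_i|c_i|\le8MR^2\cdot17M^2R^4=136M^3R^6\le136\cdot12^3N^3R^{18}=235008\,N^3(7N)^{126}.
\]
As $235008\le7^7=823543$, this is at most $(7N)^{133}$. In the same way $n_i\le2448\,N^2(7N)^{84}\le7^7N^7(7N)^{84}\le(7N)^{133}$.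
\end{proof}

Since $7N=14F+7$, Proposition~\ref{prop:construct} is (4)$\Rightarrow$(5), and Theorem~\ref{thm:main} is proved.

\section{Polynomial time}\label{sec:poly}

The procedure of Section~\ref{sec:intro} runs through all codes, and the indices $i_{g,j}$ alone allow at least $2^{4F-1}$ choices, from the gap $g=F$. To avoid this enumeration, observe that each inequality in (P) and (G) involves only one pair $(s_i,t_i)$ and states on which side of a certain line in the plane this pair lies. There are polynomially many such lines, so it suffices to know the region of each pair among them.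

\begin{proof}[Proof of Theorem~\ref{thm:poly}]
Steps (a) and (b) of the procedure take polynomial time, since only integers up to $N$ are examined. We replace step (c). We use that a linear program with rational data can be solved in time polynomial in the bit size of the data. A system of strict inequalities $\alpha\cdot u<\beta$ is feasible if and only if the maximum of $\delta$ subject to $\alpha\cdot u+\delta\le\beta$ and $\delta\le1$ is positive, so its feasibility is decided by one such program.

\emph{Cells.} Consider on the $(s,t)$-plane the affine forms $sj+tk-m$ with integers $k\in A\cup\Gamma$, $0<j<4k$, $0\le m\le5k$. Their number $h$ is at most $N\cdot4N\cdot6N=24N^3$. A \emph{cell} is a nonempty set on which every form has a prescribed nonzero sign; it is stored as its list of signs. To list the cells, insert the forms one at a time, and for each current cell and each sign of the new form test feasibility of the resulting strict system. The zero line of the $\nu$th form either coincides with an earlier line and splits nothing, or is cut by the earlier lines into at most $\nu$ pieces, each of which splits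 one cell into two. So there are at most $1+\sum_{\nu=1}^h\nu=1+h+\binom h2=O(N^6)$ cells at every stage, and the listing takes polynomial time.

\emph{The test.} A triple of cells $(\kappa_0,\kappa_1,\kappa_2)$ \emph{passes} if
\begin{itemize}
\item[(T1)] for every $a\in A$ there are integers $0<j<4a$ and $1\le m\le5a$ with $sj+ta<m$ on $\kappa_0$ and $sj+ta>m$ on $\kappa_1$ and on $\kappa_2$;
\item[(T2)] for every $g\in\Gamma$ and $0<j<4g$ there are $1\le m\le5g$ and $i\in\{1,2\}$ with $sj+tg>m-1$ on $\kappa_0$ and $sj+tg<m$ on $\kappa_i$;
\item[(T3)] the strict system consisting of (N) and $(s_i,t_i)\in\kappa_i$ for $i=0,1,2$ is feasible.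
\end{itemize}
The forms in (T1) and (T2), including $sj+tg-(m-1)$ with $0\le m-1<5g$, are among the $h$ forms, so these two conditions are read off from the sign lists.

\emph{Correctness.} Some triple passes if and only if some $\Sigma(\omega)$ is feasible. If a triple passes, the integers chosen in (T1) and (T2) form a code $\omega$, and a solution of the system in (T3) satisfies (N), (P) and (G). Conversely, let the solution set of $\Sigma(\omega)$ be nonempty. It is open, so it is not covered by the $3h$ hyperplanes of $\mathbb R^6$ on which one of the forms vanishes at some $(s_i,t_i)$. Choose a solution $v$ off these hyperplanes and let $\kappa_i$ be the cell that contains $(s_i,t_i)$. Each inequality of (P) and (G) holds at a point of the relevant cell, hence on the whole cell, which gives (T1) and (T2); and $v$ itself witnesses (T3). By Theorem~\ref{thm:main}, $T$ is a quotient of a semigroup of embedding dimension three if and only if some triple passes.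

\emph{Cost.} There are $O(N^{18})$ triples. Each needs $O(N^3)$ lookups in the sign lists and one linear program in $7$ variables with $O(N^3)$ constraints and integer coefficients of size $O(N)$. The total is polynomial in $N=2F+1$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Quotients of a numerical semigroup by a positive},
\texttt{http://cmup.fc.up.pt/cmup/ASA/numsgps\_meeting/slides/rosales-2.pdf}

\end{thebibliography}
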